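\title{A universal query bound for two-sided testing of monotone graph properties}

\begin{abstract}
Alon and Shapira proved that the number of queries needed to test a monotone graph property with one-sided error can grow arbitrarily fast as the proximity parameter $\epsilon$ tends to $0$, and they conjectured that this extends to two-sided error. We show that the extension fails when the lower bound is required for all large $n$: for every monotone property $\mathcal P$, every $\epsilon$ and every $n\ge N_0(\mathcal P,\epsilon)$ there is a two-sided $\epsilon$-tester whose number of queries is at most a tower of twos of height $\lfloor 53/\epsilon\rfloor$, a bound that does not depend on $\mathcal P$. Two lower bounds complement this. Arbitrarily large complexity does occur if it is required only on a finite, exponentially long range of $n$; and complexity $2^{\epsilon^{-o(1)}}$ occurs for all large $n$.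
\end{abstract}

\section{Introduction}\label{sec:intro}

How many entries of the adjacency matrix of a large graph must one read to tell a graph that has a given property from a graph that is far from having it? We study this question for monotone properties, and we ask how much the answer can depend on the property.

Graphs are finite and simple, $\mathbb N=\{1,2,\dots\}$ and $[k]=\{1,\dots,k\}$. A \emph{graph property} $\mathcal P$ is a class of graphs closed under isomorphism. It is \emph{monotone} if it is closed under removal of edges and of vertices, that is, under taking subgraphs that need not be induced. For a family $\mathcal F$ of graphs, a graph is \emph{$\mathcal F$-free} if it contains no member of $\mathcal F$ as a subgraph; $\mathcal F$-freeness is monotone, and bipartiteness is the case where $\mathcal F$ consists of all odd cycles. A graph on $n$ vertices is \emph{$\epsilon$-far} from $\mathcal P$ if at least $\epsilon n^2$ edges must be added or removed to turn it into a graph in $\mathcal P$; such a graph differs from every $n$-vertex graph in $\mathcal P$ on more than a $2\epsilon$ fraction of the $\binom n2$ pairs. (If $\mathcal P$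 contains no $n$-vertex graph, every $n$-vertex graph counts as $\epsilon$-far.)

An \emph{$\epsilon$-tester} for $\mathcal P$ on $n$-vertex graphs is a randomized algorithm that may ask, adaptively, whether a given pair of vertices of the input graph $G$ is an edge, and that finally accepts or rejects. It must reject every graph that is $\epsilon$-far from $\mathcal P$ with probability at least $2/3$. It has \emph{one-sided error} if it accepts every graph in $\mathcal P$ with probability $1$, and \emph{two-sided error} if it accepts every graph in $\mathcal P$ with probability at least $2/3$. Its \emph{query complexity} is the maximum number of queries over all $n$-vertex inputs and all outcomes of its randomness. Only queries are counted, and the tester may depend on $\mathcal P$, $\epsilon$ and $n$ in an arbitrary way.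

Alon and Shapira \cite[Theorem~1]{AS} proved that every monotone property has a one-sided $\epsilon$-tester whose query complexity depends only on $\epsilon$ and on the property, not on $n$. How bad can the dependence on $\epsilon$ be? The following definition measures it.

\begin{definition}\label{def:attained}
A function $Q:(0,1)\to\mathbb N$ is \emph{attained with one-sided error} (respectively, \emph{with two-sided error}) if there are a monotone property $\mathcal P$ and an infinite set $E\subset(0,1)$ accumulating at $0$ such that for each $\epsilon\in E$ there is an integer $N(\epsilon)$ with the following property: for every $n\ge N(\epsilon)$, every one-sided (respectively, two-sided) $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs has query complexity at least $Q(\epsilon)$.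
\end{definition}

By \cite[Theorem~4]{AS}, every non-increasing $Q$ is attained with one-sided error, and $\mathcal P$ can be taken to be $\mathcal F$-freeness for a suitable family $\mathcal F$ of odd cycles. The authors conjecture that this theorem can be extended to two-sided error testers. This leads to the problem of the present paper.

\begin{quote}
\emph{Is every non-increasing $Q:(0,1)\to\mathbb N$ attained with two-sided error?}
\end{quote}

One would guess that it is. For each $\epsilon\in E$ we are free to forbid new graphs, as large and as irregular as we like, and a tester that makes a bounded number of queries never sees a copy of any of them. The reason for doubt is that only a one-sided tester is obliged to see such a copy before it rejects. A two-sided tester may reject on statistical evidence, and when $n$ is much larger than the forbidden graphs, statistical evidence turns out to be enough: the answer is no. Put $\operatorname{twr}(1)=2$ and $\operatorname{twr}(h+1)=2^{\operatorname{twr}(h)}$.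

\begin{theorem}\label{thm:upper}
For every monotone property $\mathcal P$ and every $\epsilon\in(0,1)$ there is $N_0=N_0(\mathcal P,\epsilon)$ such that for every $n\ge N_0$ there is a two-sided $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs that makes at most $\operatorname{twr}(\lfloor 53/\epsilon\rfloor)$ queries.
\end{theorem}

\begin{corollary}\label{cor:disproof}
The non-increasing function $Q(\epsilon)=\operatorname{twr}(\lfloor 53/\epsilon\rfloor)+1$ is not attained with two-sided error. No monotone $\mathcal P$ and no nonempty set $E$ satisfy the condition of Definition~\ref{def:attained} for this $Q$, even if ``every $n\ge N(\epsilon)$'' is weakened to ``infinitely many $n$''.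
\end{corollary}

Indeed, for every $\mathcal P$, every $\epsilon$ and all $n\ge N_0(\mathcal P,\epsilon)$, Theorem~\ref{thm:upper} gives a tester with fewer than $Q(\epsilon)$ queries. The obstruction lies in the quantifier on $n$. The next theorem shows that it disappears when hardness is required only on a finite range of $n$, and that this range may be exponentially long.

\begin{theorem}\label{thm:interval}
For every $Q:(0,1)\to\mathbb N$ there are a monotone property $\mathcal P$, a sequence $\epsilon_j\to0$ and pairwise disjoint intervals $[a_j,b_j]$ with $b_j=\lfloor e^{\epsilon_ja_j/3}\rfloor>a_j$, such that for every $j$ and every $n\in[a_j,b_j]$, every two-sided $\epsilon_j$-tester for $\mathcal P$ on $n$-vertex graphs makes at least $Q(\epsilon_j)$ queries.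
\end{theorem}

Thus the conjecture is true for the query complexity maximized over all $n$. It also follows that $N_0$ in Theorem~\ref{thm:upper} must depend on $\mathcal P$. Suppose some $N_0(\epsilon)$ served all properties, and apply Theorem~\ref{thm:interval} with $Q(\epsilon)=\operatorname{twr}(\lfloor 53/\epsilon\rfloor)+N_0(\epsilon)^2$. Querying all pairs is a tester, so $\binom{a_j}2\ge Q(\epsilon_j)$ and $a_j\ge N_0(\epsilon_j)$; then the two theorems contradict each other at $n=a_j$.

Finally, with the quantifiers of Definition~\ref{def:attained} unchanged, the answer is yes for functions of moderate growth.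

\begin{theorem}\label{thm:lower}
\begin{enumerate}
\item[(i)] Let $\alpha:(0,1)\to(0,\infty)$ satisfy $\alpha(\epsilon)\to0$ as $\epsilon\to0$. Every $Q$ with $Q(\epsilon)\le2^{\epsilon^{-\alpha(\epsilon)}}$ for all small $\epsilon$ is attained with two-sided error.
\item[(ii)] For $k\ge40$, $\epsilon=1/(3k^2)$ and all large $n$, every two-sided $\epsilon$-tester for $K_k$-freeness on $n$-vertex graphs makes at least $2^{(k-1)/4}$ queries. Hence the universal bound in Theorem~\ref{thm:upper} cannot be improved below $2^{\Omega(\epsilon^{-1/2})}$.
\end{enumerate}
\end{theorem}

We do not determine the exact threshold between $2^{\epsilon^{-o(1)}}$ and $\operatorname{twr}(O(1/\epsilon))$.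

Section~\ref{sec:example} works out the simplest case of Theorem~\ref{thm:upper}. Section~\ref{sec:tester} describes the tester and reduces the theorem to a structural statement and a sampling statement, proved in Sections~\ref{sec:structure} and~\ref{sec:sampling}. Sections~\ref{sec:indist}--\ref{sec:lower} contain the lower bounds and can be read independently of Sections~\ref{sec:structure} and~\ref{sec:sampling}.

\section{The simplest case: a forbidden complete bipartite graph}\label{sec:example}

The fact that makes large forbidden graphs harmless is that a positive density of a small configuration forces arbitrarily large complete multipartite versions of it. A \emph{$k$-graph} is a family of $k$-element subsets, its edges, of a vertex set. The \emph{complete $k$-partite $k$-graph with parts of size $t$} has $k$ disjoint $t$-sets as parts, and its edges are all $k$-sets with one vertex in each part.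

\begin{theorem}[Erd\H{o}s \cite{Erdos}]\label{thm:erdos}
Fix $k,t\ge2$. For all large $N$, every $k$-graph on $N$ vertices with at least $N^{k-t^{1-k}}$ edges contains the complete $k$-partite $k$-graph with parts of size $t$.
\end{theorem}

We use only that the threshold is $o(N^k)$. For $k=2$ this says that a $K_{t,t}$-free graph on $N$ vertices has $o(N^2)$ edges.

\begin{example}\label{ex:bipartite}
Let $\mathcal P_L$ be $K_{L,L}$-freeness, $L\ge2$, and fix $\epsilon<1/4$.

\emph{One-sided testers need $L^2$ queries for large $n$.} A graph obtained from $K_n$ by fewer than $\epsilon n^2$ changes has more than $\binom n2-n^2/4$ edges, so it contains $K_{L,L}$ when $n$ is large. Hence $K_n$ is $\epsilon$-far from $\mathcal P_L$ and must be rejected with positive probability. So there is a set $S$ of pairs such that, with positive probability, the tester run on $K_n$ queries exactly $S$ and rejects. On the graph with edge set $S$ the same outcomes of the randomness produce the same run, so this graph is rejected with positive probability and must contain $K_{L,L}$. Thus $|S|\ge L^2$.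

\emph{Two-sided testers need only $\lceil1/\epsilon\rceil$ queries for large $n$.} Query $\lceil1/\epsilon\rceil$ independent uniform ordered pairs $(x,y)$ of vertices, and reject if one of them is an edge. Each is an edge with probability $2e(G)/n^2$. If $G$ is $\epsilon$-far from $\mathcal P_L$, then $e(G)\ge\epsilon n^2$, because deleting all edges gives a graph in $\mathcal P_L$; the tester accepts with probability at most $(1-2\epsilon)^{1/\epsilon}\le e^{-2}<1/3$. If $G\in\mathcal P_L$ and $n$ is large in terms of $L$ and $\epsilon$, then $e(G)\le\epsilon n^2/12$, and the tester rejects with probability at most $\lceil1/\epsilon\rceil\cdot\epsilon/6\le1/3$.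
\end{example}

Three features of this example survive in general. The two-sided tester rejects on seeing something that is allowed, an edge, because a positive density of edges forces something forbidden. The tester is the same for all $L$; the property enters only through the threshold for $n$. And the threshold is needed, since for $n<2L$ every graph is in $\mathcal P_L$ while this tester rejects $K_n$.

What the tester measures is the distance from $G$ to the edgeless graphs, and these play their role because they lie in $\mathcal P_L$ whatever their size. For a general property we replace ``edgeless'' by ``homomorphic to a small graph $R$ all of whose blow-ups lie in $\mathcal P$''.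

\section{Templates and the universal tester}\label{sec:tester}

A \emph{homomorphism} from $F$ to $G$ is a map $V(F)\to V(G)$ that sends edges to edges. We write $F\to G$ if one exists, and $\hom(F,G)$ for their number. For a graph $R$ on $[k]$, which we think of as a small template, the \emph{blow-up} $R(t)$ is obtained by replacing each vertex by an independent set of size $t$ and each edge by a complete bipartite graph. A graph on $n$ vertices is homomorphic to $R$ if and only if it is a subgraph of $R(n)$.

Let $G$ have vertex set $V$, $|V|=n$, and adjacency matrix $A$, which is symmetric with zero diagonal. Let $N_R=\{(u,v)\in[k]^2:uv\notin E(R)\}$ be the set of non-adjacent ordered pairs of $R$, including all pairs $(u,u)$. The \emph{cost} of a map $\varphi:V\to[k]$ is $n^{-2}\sum A(x,y)$, summed over the ordered pairs $(x,y)$ with $(\varphi(x),\varphi(y))\in N_R$, and $D_R(G)$ is the minimum cost over all $\varphi$. The cost counts each edge that $\varphi$ fails to send to an edge twice, so $\frac12D_R(G)n^2$ is the least number of edges whose deletion makes $G$ homomorphic to $R$. If $R$ is a single vertex, $D_R(G)=2e(G)/n^2$ is the quantity estimated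 in Example~\ref{ex:bipartite}; if $R=K_2$, it measures the distance to bipartiteness.

For $\epsilon\in(0,1)$ put
\[
K=\operatorname{twr}(\lfloor51/\epsilon\rfloor),\qquad
\rho=\frac12\Big(\frac{\epsilon}{16K}\Big)^{K}\Big(\frac{\epsilon}{16}\Big)^{K^2/2},\qquad
\zeta=\frac{\epsilon}{48K^2},\qquad s=\big\lceil2^{3/\zeta^2}\big\rceil .
\]
These numbers depend on $\epsilon$ alone. The proof of Theorem~\ref{thm:upper} has three ingredients, none of which mentions a property. The first says that every graph has a template of bounded size to which it is close and which it contains with positive density. In Example~\ref{ex:bipartite} this was the dichotomy ``few edges or many edges''.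

\begin{proposition}\label{prop:structure}
Every graph $G$ on $n\ge\lceil16/\epsilon\rceil$ vertices admits a graph $R$ on $[k]$, for some $2\le k\le K$, with $D_R(G)\le\epsilon$ and $\hom(R,G)\ge\rho n^k$.
\end{proposition}

The second ingredient converts positive density into a blow-up.

\begin{lemma}\label{lem:blowup}
For all $k\ge2$, $t\ge1$ and $\rho'>0$ there is $N$ such that, if $R$ is a graph on $[k]$ and $G$ has $n\ge N$ vertices and $\hom(R,G)\ge\rho'n^k$, then $G$ contains $R(t)$.
\end{lemma}

\begin{proof}
Take $k$ disjoint copies of $V$, and form the $k$-graph whose edges are the sets $\{x_1,\dots,x_k\}$, with $x_u$ in the $u$th copy, such that $u\mapsto x_u$ is a homomorphism $R\to G$. It has $kn$ vertices and at least $\rho'n^k$ edges. By Theorem~\ref{thm:erdos}, for large $n$ it contains a complete $k$-partite $k$-graph with parts of size $kt$. If $x,x'$ lie in the same part, choose one vertex from each other part; these $k-1$ vertices form an edge with $x$ and with $x'$, so $x$ and $x'$ both lie in the one copy of $V$ that the $k-1$ vertices miss. Hence each part lies in one copy of $V$, and different parts lie in different copies. We obtain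 sets $X_1,\dots,X_k\subseteq V$ of size $kt$ such that every vertex of $X_u$ is adjacent to every vertex of $X_v$ whenever $uv\in E(R)$. These sets may overlap in $V$, but we can choose $t$-sets $X'_u\subseteq X_u$ one after the other, each avoiding the fewer than $(k-1)t+1$ vertices chosen before. They span a copy of $R(t)$.
\end{proof}

The third ingredient says that the numbers $D_R(G)$ can be estimated from a sample. Let $x_1,\dots,x_s$ be independent uniform vertices of $G$, and let $H$ be the graph on $[s]$ in which $ij$ is an edge if and only if $x_ix_j\in E(G)$.

\begin{proposition}\label{prop:sampling}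
\begin{enumerate}
\item[(i)] If $R$ is a graph on $[k]$ with $D_R(G)\le\epsilon$, then $D_R(H)\le\frac32\epsilon$ with probability at least $\frac23$.
\item[(ii)] With probability at least $\frac23$, we have $D_R(H)>D_R(G)-\frac\epsilon2$ simultaneously for all graphs $R$ on $[k]$, $1\le k\le K$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Call a graph $R$ on $[k]$, $1\le k\le K$, \emph{safe} if $R(t)\in\mathcal P$ for all $t\ge1$, and let $\mathcal R$ be the set of safe graphs. For each of the finitely many graphs $R$ on $[k]$, $k\le K$, that are not safe, choose $t_R$ with $R(t_R)\notin\mathcal P$, and let $t_{\mathcal P}$ be the largest $t_R$ (or $1$ if all are safe). Since $R(t_R)\subseteq R(t_{\mathcal P})$ and $\mathcal P$ is monotone, $R(t_{\mathcal P})\notin\mathcal P$ for every such $R$. Let $N_0$ be the maximum of $\lceil16/\epsilon\rceil$ and the numbers $N$ from Lemma~\ref{lem:blowup} for $2\le k\le K$, $t=t_{\mathcal P}$ and $\rho'=\rho$. Let $G$ have $n\ge N_0$ vertices.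

\emph{If $G\in\mathcal P$, some $R\in\mathcal R$ has $D_R(G)\le\epsilon$.} Take $R$ from Proposition~\ref{prop:structure}. If $R$ were not safe, Lemma~\ref{lem:blowup} would give $R(t_{\mathcal P})\subseteq G$, and monotonicity would give $G\notin\mathcal P$.

\emph{If $G$ is $\epsilon$-far from $\mathcal P$, every $R\in\mathcal R$ has $D_R(G)\ge2\epsilon$.} Deleting $\frac12D_R(G)n^2$ suitable edges turns $G$ into a subgraph of $R(n)\in\mathcal P$, hence into a member of $\mathcal P$. So $\frac12D_R(G)n^2\ge\epsilon n^2$.

The tester draws $x_1,\dots,x_s$, queries all pairs of distinct sampled vertices, forms $H$, and accepts if and only if some $R\in\mathcal R$ has $D_R(H)\le\frac32\epsilon$. If $G\in\mathcal P$, it accepts with probability at least $\frac23$ by Proposition~\ref{prop:sampling}(i). If $G$ is $\epsilon$-far, then by Proposition~\ref{prop:sampling}(ii), with probability at least $\frac23$ all $R\in\mathcal R$ have $D_R(H)>2\epsilon-\frac\epsilon2=\frac32\epsilon$, and it rejects.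

It remains to count queries. Since $s\le2^{3/\zeta^2+1}$ and $\zeta^{-2}=2304K^4/\epsilon^2$, there are at most $s^2/2\le2^{13824K^4/\epsilon^2+1}$ of them. We have $K\ge\lfloor51/\epsilon\rfloor\ge1/\epsilon$ because $\operatorname{twr}(h)\ge h$, and $K\ge\operatorname{twr}(4)=65536$. Hence $13824K^4/\epsilon^2+1\le13825K^6\le K^7\le2^K$, and the number of queries is at most $2^{2^K}=\operatorname{twr}(\lfloor51/\epsilon\rfloor+2)\le\operatorname{twr}(\lfloor53/\epsilon\rfloor)$.
\end{proof}

The tester depends on $\mathcal P$ only through the finite set $\mathcal R$, so for each $\epsilon$ finitely many testers serve all monotone properties. Everything else about $\mathcal P$ is absorbed in the number $t_{\mathcal P}$, and the hypothesis $n\ge N_0$ is used only to show that graphs in $\mathcal P$ are accepted.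

\begin{example}\label{ex:odd}
Let $\mathcal F$ be any family of odd cycles that contains a cycle $C_L$ with $L\ge K$. A bipartite $R$ is safe, as its blow-ups are bipartite. A non-bipartite $R$ on at most $K$ vertices has an odd cycle of length at most $L$; going once around it and then back and forth along an edge gives $C_L\to R$, so $C_L\subseteq R(L)$ and $R$ is not safe. For bipartite $R$ we have $D_{K_2}\le D_R$, by composing an optimal map with a homomorphism $R\to K_2$. So for all such families the tester is the same: it accepts if and only if $D_{K_2}(H)\le\frac32\epsilon$, that is, if the sample is close to bipartite.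
\end{example}

\section{A template that is close and frequent}\label{sec:structure}

We prove Proposition~\ref{prop:structure}. For a partition $\mathcal V=\{V_a\}$ of $V$ into nonempty parts let $w_a=|V_a|/n$, let $d_{ab}$ be the average of $A$ on $V_a\times V_b$, and let $A_{\mathcal V}$ be the step function with $A_{\mathcal V}(x,y)=d_{ab}$ for $(x,y)\in V_a\times V_b$. For a matrix $B$ indexed by $V\times V$ put $B(X,Y)=\sum_{x\in X,y\in Y}B(x,y)$.

The natural candidate for $R$ has the parts as vertices and the pairs of large density as edges. Its cost is small whenever the parts are small, since only edges inside parts and in sparse pairs are lost. But it need not occur in $G$. Split each of $V_1,V_2,V_3$ into halves $V_a^0,V_a^1$, and join completely $V_1^i$ to $V_2^i$, $V_2^i$ to $V_3^i$, and $V_3^i$ to $V_1^{1-i}$ for $i=0,1$. All three densities equal $\frac12$, so $R$ is a triangle, and $G$ has no triangle. To count copies of $R$ we need a partition whose densities describe $G$ well, in the following sense.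

\begin{lemma}[Frieze--Kannan weak regularity]\label{lem:FK}
Let $\mathcal V$ be a partition of $V$ into $k$ parts and let $\gamma\in(0,1)$. There is a refinement $\mathcal V'$ of $\mathcal V$ with at most $k\,4^{1/\gamma^2}$ parts such that $|(A-A_{\mathcal V'})(X,Y)|\le\gamma n^2$ for all $X,Y\subseteq V$.
\end{lemma}

\begin{proof}
Start with $\mathcal W=\mathcal V$. If $X,Y$ violate the conclusion for $\mathcal W$, split each part according to membership in $X$ and in $Y$, into at most $4$ pieces, to get $\mathcal W'$. As $X$ and $Y$ are unions of parts of $\mathcal W'$, we have $A(X,Y)=A_{\mathcal W'}(X,Y)$. By the Cauchy--Schwarz inequality,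
\[
\gamma n^2<|(A_{\mathcal W'}-A_{\mathcal W})(X,Y)|\le n\Big(\sum_{x,y}(A_{\mathcal W'}-A_{\mathcal W})(x,y)^2\Big)^{1/2}.
\]
The matrix $A_{\mathcal W'}-A_{\mathcal W}$ sums to zero on each block of $\mathcal W$, so it is orthogonal to $A_{\mathcal W}$, and the energy $n^{-2}\sum A_{\mathcal W}^2\in[0,1]$ grows by more than $\gamma^2$ when $\mathcal W$ is replaced by $\mathcal W'$. So the process stops after at most $1/\gamma^2$ steps.
\end{proof}

A single application of the lemma is not enough. With $k$ parts and densities at least $\eta$, the density of copies of $R$ that one hopes for is about $\eta^{k^2/2}$, so the error $\gamma$ must be smaller than this, while the lemma bounds $k$ only by $4^{1/\gamma^2}$. We therefore use two partitions: a coarse one $\mathcal V$ with $k$ parts, which defines the vertices of $R$, and a refinement $\mathcal V'$ that is weakly regular with $\gamma=k^{-k^2}$, in which we count. The two must be linked: the fine densities should rarely be much smaller than the coarse ones, which is what fails in the example above. Iterating the lemma until a bounded potential stalls produces such a pair.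

\begin{proof}[Proof of Proposition~\ref{prop:structure}]
Put $k_0=\lceil16/\epsilon\rceil$, $\beta=\epsilon/16$, $\eta=\epsilon/4$, $\tau=\epsilon/28$ and $m=\lceil1/(e\tau)\rceil$.

\medskip\noindent\emph{Step 1: a chain of partitions.} Let $\mathcal V_0$ be a partition of $V$ into $k_0$ parts of sizes $\lfloor n/k_0\rfloor$ or $\lceil n/k_0\rceil$; as $n\ge k_0$, the parts are nonempty and have size at most $2n/k_0$. Given $\mathcal V_i$ with $k_i$ parts, let $\mathcal V_{i+1}$ be the refinement from Lemma~\ref{lem:FK} with $\gamma=k_i^{-k_i^2}$. Then $k_i\ge k_0\ge16$, and with $k=k_i$,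
\[
\log_2k_{i+1}\le\log_2k+2k^{2k^2}\le\log_2k+2\cdot2^{2k^3}\le2^{2k^3+2}\le2^{2^k},
\]
because $2k^3+2\le2^k$ for $k\ge12$. So each step adds at most three levels to the tower, and $k_0\le\operatorname{twr}(k_0)$ gives $k_i\le\operatorname{twr}(k_0+3m)$ for $i\le m$. Since $84/e<31$,
\[
k_0+3m\le\frac{16}\epsilon+1+\frac{84}{e\epsilon}+3\le\frac{16+31+4}\epsilon=\frac{51}\epsilon ,
\]
and therefore $k_i\le K$ for all $i\le m$.

\medskip\noindent\emph{Step 2: a step where the entropy stalls.} Let $f(x)=x\ln x$ with $f(0)=0$; it is convex and takes values in $[-1/e,0]$ on $[0,1]$. Put $\Phi(\mathcal W)=n^{-2}\sum_{x,y}f(A_{\mathcal W}(x,y))\in[-1/e,0]$. The $m$ increments $\Phi(\mathcal V_{i+1})-\Phi(\mathcal V_i)$, $0\le i<m$, sum to at most $1/e$, so one of them is at most $1/(em)\le\tau$. Fix such an $i$, and write $\mathcal V_i=\{V_1,\dots,V_k\}$, $\gamma=k^{-k^2}$ and $U=A_{\mathcal V_{i+1}}$; the numbers $w_a,d_{ab}$ refer to $\mathcal V_i$. Choose independent uniform representatives $x_a\in V_a$, $a\in[k]$, and for $a\ne b$ let $p_{ab}=\Pr[U(x_a,x_b)<d_{ab}/2]$. We claim that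
\begin{equation}\label{eq:entropy}
\sum_{a\ne b}w_aw_b\,d_{ab}\,p_{ab}\le7\tau .
\end{equation}
For $(x,y)$ uniform in $V_a\times V_b$ the variable $U=U(x,y)$ has mean $d_{ab}$, and
\[
\Phi(\mathcal V_{i+1})-\Phi(\mathcal V_i)=\sum_{a,b}w_aw_b\big(\mathbb E f(U)-f(d_{ab})\big).
\]
Every term is nonnegative by Jensen's inequality. Let $a\ne b$ and $d=d_{ab}>0$. With $h(\xi)=\xi\ln\xi-\xi+1$ and $\mathbb E[U/d]=1$,
\[
\mathbb Ef(U)-f(d)=\mathbb E[U\ln(U/d)]=d\,\mathbb E\,h(U/d).
\]
Since $h'(\xi)=\ln\xi$ and $h(1)=0$, the function $h$ is nonnegative, and it is decreasing on $[0,1]$ with $h(1/2)=(1-\ln2)/2>1/7$. So the term is at least $d_{ab}p_{ab}/7$, and \eqref{eq:entropy} follows.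

\medskip\noindent\emph{Step 3: the template.} Inequality \eqref{eq:entropy} makes $p_{ab}$ small on average, of order $\epsilon$, but there are about $k^2$ pairs, and we cannot expect all of them to satisfy $U(x_a,x_b)\ge d_{ab}/2$ at once. Instead we leave the failing pairs out of the template and pay for them in the cost. Call $a$ \emph{big} if $w_a\ge\beta/k$. Let $R(x)$ be the random graph on $[k]$ whose edges are the pairs $ab$ with $a\ne b$ both big, $d_{ab}\ge\eta$, and $U(x_a,x_b)\ge d_{ab}/2$. The map that sends $V_a$ to $a$ has cost $\sum w_aw_bd_{ab}$ over $(a,b)\in N_{R(x)}$, and these pairs are of four kinds.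
\begin{itemize}
\item Pairs with $a=b$ contribute at most $\sum_aw_a^2\le\max_aw_a\le2/k_0\le\epsilon/8$.
\item The parts that are not big have total weight at most $\beta$, so pairs involving one of them contribute at most $2\beta=\epsilon/8$.
\item Pairs with $d_{ab}<\eta$ contribute at most $\eta=\epsilon/4$.
\item The remaining pairs contribute at most $L(x)=\sum_{a\ne b}w_aw_bd_{ab}\mathbf 1[U(x_a,x_b)<d_{ab}/2]$.
\end{itemize}
By \eqref{eq:entropy}, $\mathbb EL\le7\tau=\epsilon/4$. By Markov's inequality $L\le\epsilon/2$ with probability at least $\frac12$, and on this event $D_{R(x)}(G)\le\epsilon$. There are at most $2^{k(k-1)/2}$ graphs on $[k]$, so for some fixed graph $R$ the event that $L\le\epsilon/2$ and $R(x)=R$ has probability at least $\frac12\,2^{-k(k-1)/2}\ge2^{-k^2/2}$. This $R$ has $D_R(G)\le\epsilon$. When $R(x)=R$, each edge $ab$ of $R$ has $U(x_a,x_b)\ge\eta/2$, and there are at most $k^2/2$ edges. Hence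
\begin{equation}\label{eq:Ucount}
\mathbb E\prod_{ab\in E(R)}U(x_a,x_b)\ge2^{-k^2/2}(\eta/2)^{k^2/2}=\beta^{k^2/2}.
\end{equation}

\medskip\noindent\emph{Step 4: counting in $G$.} We replace $U$ by $A$ in \eqref{eq:Ucount}, one edge at a time. Order the edges of $R$ as $e_1,\dots,e_\nu$ and write $A_j,U_j$ for the values of $A,U$ at the representatives of the ends of $e_j$. Then
\[
\prod_jA_j-\prod_jU_j=\sum_{j=1}^\nu\Big(\prod_{j'<j}A_{j'}\Big)(A_j-U_j)\Big(\prod_{j'>j}U_{j'}\Big).
\]
Consider the term of $e_j=ab$ and fix all $x_c$ with $c\ne a,b$. Each other factor lies in $[0,1]$ and depends on at most one of $x_a,x_b$, so the term has the form $(A-U)(x_a,x_b)\,g(x_a)\,g'(x_b)$ with $g:V_a\to[0,1]$ and $g':V_b\to[0,1]$. Form random sets $X\subseteq V_a$, $Y\subseteq V_b$ by including each $x$ in $X$ with probability $g(x)$ and each $y$ in $Y$ with probability $g'(y)$, independently. Then $\sum_{x,y}(A-U)(x,y)g(x)g'(y)=\mathbb E\,(A-U)(X,Y)$, which is at most $\gamma n^2$ in absolute value by the choice of $\mathcal V_{i+1}$. As $a$ and $b$ are big, the expectation of the term is at most $\gamma n^2/(|V_a||V_b|)\le\gamma k^2/\beta^2$ in absolute value.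 Now $\beta\ge1/k$ because $k\ge16/\epsilon$, and $k^2/2\ge6$, so $k^{4-k^2}\le k^{-2-k^2/2}\le\beta^{2+k^2/2}$. The total error is therefore at most $\frac{k^2}2\cdot\gamma k^2/\beta^2=\frac12k^{4-k^2}\beta^{-2}\le\frac12\beta^{k^2/2}$, and
\[
\mathbb E\prod_{ab\in E(R)}A(x_a,x_b)\ge\tfrac12\beta^{k^2/2}.
\]
The left side is the probability that $a\mapsto x_a$ is a homomorphism $R\to G$. It involves only big indices, since the others are isolated in $R$, and isolated vertices may be mapped anywhere in $V$. Counting the homomorphisms that send each big $a$ into $V_a$ gives $\hom(R,G)\ge n^k(\beta/k)^k\cdot\frac12\beta^{k^2/2}\ge\rho n^k$, because $k\le K$.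
\end{proof}

\begin{remark}
The height of the tower in Theorem~\ref{thm:upper} is governed by the number $m$ of rounds, and this is why we use $x\ln x$ as the potential. With $x^2$, Chebyshev's inequality gives $d_{ab}p_{ab}\le4\operatorname{Var}(U)/\eta$ on the pairs with $d_{ab}\ge\eta$. To make their contribution at most $\epsilon/4$ one needs an increment of at most $\epsilon^2/64$, hence about $64/\epsilon^2$ rounds. The entropy increment is proportional to $d_{ab}$, as the cost is, and no factor $1/\eta$ is lost.
\end{remark}

\section{Estimating the cost from a sample}\label{sec:sampling}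

We prove Proposition~\ref{prop:sampling}. Here and later we use \emph{McDiarmid's inequality}: if $Z$ is a function of independent random variables $\xi_1,\dots,\xi_N$ and changing $\xi_i$ alone changes $Z$ by at most $c_i$, then for $\lambda>0$ each of $\Pr[Z-\mathbb EZ\ge\lambda]$ and $\Pr[Z-\mathbb EZ\le-\lambda]$ is at most $\exp(-2\lambda^2/\sum_ic_i^2)$.

Part (i) is easy, because a good map for $G$ restricts to a good map for the sample. Part (ii) says that no map $[s]\to[k]$ is unexpectedly cheap. There are $k^s$ maps, while concentration gives failure probabilities of the form $e^{-c\epsilon^2s}$, so a direct union bound fails. We write $A=A_{\mathcal V}-C$ with $\mathcal V$ weakly regular. For the step function $A_{\mathcal V}$ the optimal cost depends only on the proportions of the parts, which sampling preserves. For the error $C$ we must show that its sums over all rectangles stay small after sampling. There are $4^s$ rectangles, again too many, and the point of the next lemma is that a nearly optimal rectangle can be found among $4^r$ candidates determined by two short random tuples of indices.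

\begin{lemma}\label{lem:cut}
Let $\gamma\ge0$ and let $C:V\times V\to[-1,1]$ satisfy $C(X,Y)\le\gamma n^2$ for all $X,Y\subseteq V$. Let $x_1,\dots,x_s$ be independent and uniform in $V$, and let
\[
M=\max_{I,J\subseteq[s]}\ s^{-2}\sum_{i\in I,\,j\in J}C(x_i,x_j)\ \ge0 .
\]
For every integer $r\ge1$ and every $\lambda>0$,
\[
\mathbb EM\le\gamma+\lambda+4^re^{-\lambda^2s/8}+\frac{4r+1}s+\frac2{\sqrt r}.
\]
\end{lemma}

\begin{proof}
Write $c_{ij}=C(x_i,x_j)$, $c(I,J)=\sum_{I\times J}c_{ij}$ and $c(i,J)=c(\{i\},J)$.

\medskip\noindent\emph{Few candidates suffice.} Fix the sample. For given $J$ the best $I$ consists of the rows $i$ with $c(i,J)>0$, and we guess these signs from $r$ random columns. Let $T=(t_1,\dots,t_r)$ have independent uniform entries in $[s]$, and put $\hat c(i,J)=\frac sr\sum_{l:\,t_l\in J}c_{it_l}$. This is a sum of $r$ independent terms, each of mean $c(i,J)/r$ and absolute value at most $s/r$. So it has mean $c(i,J)$ and variance at most $s^2/r$, and $\mathbb E_T|c(i,J)-\hat c(i,J)|\le s/\sqrt r$. Let $\hat I=\{i:\hat c(i,J)>0\}$. Using $\hat I$ in place of the best set loses $|c(i,J)|$ in row $i$ only if $c(i,J)<0<\hat c(i,J)$ or $\hat c(i,J)\le0<c(i,J)$,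 and in both cases $|c(i,J)|\le|c(i,J)-\hat c(i,J)|$. Therefore
\[
\max_Ic(I,J)\le\mathbb E_T\,c(\hat I,J)+s^2/\sqrt r .
\]
For $L\subseteq[r]$ put $I_{T,L}=\{i:\sum_{l\in L}c_{it_l}>0\}$. Then $\hat I=I_{T,L}$ for $L=\{l:t_l\in J\}$, so $\hat I$ is one of $2^r$ sets determined by $T$, whatever $J$ is. Hence
\[
\max_{I,J}c(I,J)\le\mathbb E_T\max_{L\subseteq[r]}\max_Jc(I_{T,L},J)+s^2/\sqrt r .
\]
Exchange the roles of rows and columns. With an independent tuple $T'$ and $J_{T',L'}=\{j:\sum_{l\in L'}c_{t'_lj}>0\}$, every $I$ satisfies $\max_Jc(I,J)\le\mathbb E_{T'}\max_{L'}c(I,J_{T',L'})+s^2/\sqrt r$. Apply this to $I=I_{T,L}$ and bound the maximum over $L$ of an expectation by the expectation of the maximum: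
\begin{equation}\label{eq:candidates}
s^2M\le\mathbb E_{T,T'}\max_{L,L'\subseteq[r]}c(I_{T,L},J_{T',L'})+2s^2/\sqrt r .
\end{equation}

\medskip\noindent\emph{Each candidate is a sampled rectangle of $C$.} Take the expectation of \eqref{eq:candidates} over the sample, which is independent of $T,T'$. Fix $T,T'$, let $W\subseteq[s]$ be the set of their entries, so $|W|\le2r$, and condition on the $x_i$ with $i\in W$. The sets $X_L=\{x\in V:\sum_{l\in L}C(x,x_{t_l})>0\}$ and $Y_{L'}=\{y\in V:\sum_{l\in L'}C(x_{t'_l},y)>0\}$ are now fixed, and $i\in I_{T,L}$ if and only if $x_i\in X_L$, and $j\in J_{T',L'}$ if and only if $x_j\in Y_{L'}$. In $c(I_{T,L},J_{T',L'})$ the pairs $(i,j)$ that meet $W$ contribute at most $2|W|s\le4rs$, and the pairs $(i,i)$ at most $s$. What remains is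
\[
F_{L,L'}=\sum_{i\ne j,\ i,j\notin W}C(x_i,x_j)\mathbf 1_{X_L}(x_i)\mathbf 1_{Y_{L'}}(x_j).
\]
Each term has mean $C(X_L,Y_{L'})/n^2\le\gamma$, so $\mathbb EF_{L,L'}\le\gamma s^2$. Changing one $x_i$ changes at most $2s$ terms, each by at most $2$. McDiarmid's inequality gives $\Pr[F_{L,L'}\ge(\gamma+\lambda)s^2]\le\exp(-2\lambda^2s^4/(s\cdot16s^2))=e^{-\lambda^2s/8}$. Since $F_{L,L'}\le s^2$ always, a union bound over the $4^r$ pairs $(L,L')$ yields $\mathbb E\max F_{L,L'}\le(\gamma+\lambda+4^re^{-\lambda^2s/8})s^2$. Adding the contributions proves the lemma.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sampling}]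
Put $z=\zeta^{-2}=2304K^4/\epsilon^2$. Then $s\ge8^z$ and $z\ge2304/\epsilon^2$. The adjacency matrix of $H$ has entries $A(x_i,x_j)$.

(i) Let $\varphi$ be an optimal map for $G$. The map $i\mapsto\varphi(x_i)$ shows that $D_R(H)\le Z$, where $Z=s^{-2}\sum_{i\ne j}A(x_i,x_j)\mathbf 1[(\varphi(x_i),\varphi(x_j))\in N_R]$. Each term of the sum has mean $D_R(G)\le\epsilon$, so $\mathbb EZ\le\epsilon$, and changing one $x_i$ changes $Z$ by at most $2/s$. By McDiarmid's inequality $\Pr[Z>\frac32\epsilon]\le e^{-\epsilon^2s/8}\le\frac13$, as $\epsilon^2s\ge\epsilon^2z\ge2304$.

(ii) Apply Lemma~\ref{lem:FK} to the trivial partition with $\gamma=\zeta$. This gives $\mathcal V=\{V_1,\dots,V_m\}$ with $m\le4^z$, such that $C=A_{\mathcal V}-A$ satisfies the hypothesis of Lemma~\ref{lem:cut} with $\gamma=\zeta$; let $M$ be as there. Let $\hat w_a$ be the fraction of indices $i$ with $x_i\in V_a$. To compare $G$ with $H$ we use a fractional cost in which only the weights of the parts vary. For a probability vector $\omega=(\omega_a)_{a\in[m]}$ and a graph $R$ on $[k]$ let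
\[
D^*_R(\omega)=\min\Big\{\sum_{a,b}\ \sum_{(u,v)\in N_R}d_{ab}\,p_{au}\,p_{bv}\ :\ p_{au}\ge0,\ \ \sum_{u\in[k]}p_{au}=\omega_a\ \text{ for all }a\Big\};
\]
here $p_{au}$ is the amount of part $a$ that is sent to $u$. Three inequalities lead from $G$ to $H$.

\emph{First, $D_R(G)\le D^*_R(w)$.} Let $p$ be optimal for $w$. Choose the values $\varphi(x)$ independently, with $\Pr[\varphi(x)=u]=p_{au}/w_a$ for $x\in V_a$. For distinct $x\in V_a$, $y\in V_b$ the probability that $(\varphi(x),\varphi(y))\in N_R$ equals $\pi_{ab}=\sum_{(u,v)\in N_R}p_{au}p_{bv}/(w_aw_b)$. Since $A$ has zero diagonal, the expected cost is $n^{-2}\sum_{a,b}\pi_{ab}A(V_a,V_b)=\sum_{a,b}\pi_{ab}w_aw_bd_{ab}=D^*_R(w)$, and some $\varphi$ costs no more.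

\emph{Second, $D^*_R(w)\le D^*_R(\hat w)+2\|w-\hat w\|_1$.} Let $\hat p$ be optimal for $\hat w$. If $\hat w_a>0$ put $p_{au}=\hat p_{au}w_a/\hat w_a$; otherwise put $p_{a1}=w_a$ and $p_{au}=0$ for $u>1$. Then $p$ is feasible for $w$ and $\sum_u|p_{au}-\hat p_{au}|=|w_a-\hat w_a|$ for each $a$. As the entries of $p$ and of $\hat p$ each sum to $1$, the objective changes by at most $\sum|p_{au}p_{bv}-\hat p_{au}\hat p_{bv}|\le\sum|p_{au}-\hat p_{au}|p_{bv}+\sum\hat p_{au}|p_{bv}-\hat p_{bv}|=2\|w-\hat w\|_1$.

\emph{Third, $D^*_R(\hat w)\le D_R(H)+k^2M$.} Let $\varphi:[s]\to[k]$ be optimal for $H$, let $I_u=\varphi^{-1}(u)$, and let $\hat p_{au}$ be the fraction of indices $i\in[s]$ with $x_i\in V_a$ and $i\in I_u$. Then $\hat p$ is feasible for $\hat w$, and its objective value is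
\[
s^{-2}\sum_{(u,v)\in N_R}\ \sum_{i\in I_u,\,j\in I_v}A_{\mathcal V}(x_i,x_j)=D_R(H)+\sum_{(u,v)\in N_R}s^{-2}\sum_{i\in I_u,\,j\in I_v}C(x_i,x_j)\le D_R(H)+k^2M .
\]

Together, $D_R(H)\ge D_R(G)-K^2M-2\|w-\hat w\|_1$ for all $R$ on at most $K$ vertices. The two error terms do not depend on $R$, so no union bound over $R$ is needed.

Apply Lemma~\ref{lem:cut} with $\gamma=\zeta$, $\lambda=\zeta/4$ and $r=\lceil64z\rceil\le65z$. Since $z\ge2304$, we have $s\ge8^z\ge12800z^2$. Each of the last three terms in the lemma is at most $\zeta/4=1/(4\sqrt z)$. Indeed $2/\sqrt r\le2/(8\sqrt z)$; next $(4r+1)/s\le261z/(12800z^2)\le1/(4\sqrt z)$; and $\lambda^2s/8=s/(128z)\ge100z\ge r\ln4+\ln(4\sqrt z)$, because $65\ln4<91$ and $\ln(4\sqrt z)\le z$. So $\mathbb EM\le2\zeta=\epsilon/(24K^2)$, and $\Pr[K^2M>\epsilon/4]\le\frac16$ by Markov's inequality. For the weights, $\hat w_a$ has mean $w_a$ and variance at most $w_a/s$, so $\mathbb E\|w-\hat w\|_1\le\sum_a\sqrt{w_a/s}\le\sqrt{m/s}$ by the Cauchy--Schwarz inequality. Now $m/s\le2^{-z}\le1/z\le\epsilon^2/2304$, so $\sqrt{m/s}\le\epsilon/48$ and $\Pr[2\|w-\hat w\|_1\ge\epsilon/4]\le\frac16$. With probability at least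 $\frac23$ neither event occurs, and the total error is less than $\epsilon/2$.
\end{proof}

\section{Indistinguishable random graphs}\label{sec:indist}

Both lower bounds come from a pair of random graphs, one in $\mathcal P$ and one far from $\mathcal P$, whose small induced subgraphs have nearly the same law. The \emph{total variation distance} of two probability measures on a finite set is $d_{\mathrm{TV}}(\mu,\nu)=\frac12\sum_F|\mu(F)-\nu(F)|$. It is a metric, and it equals the largest difference between the probabilities that $\mu$ and $\nu$ give to an event. Consequently, if two random objects on a common probability space coincide with probability at least $1-\theta$, their laws are within distance $\theta$. A random graph on $[n]$ is \emph{invariant} if its law does not change when the vertices are relabeled by a fixed permutation of $[n]$.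

\begin{lemma}\label{lem:indist}
Let $\mathcal G_1,\mathcal G_2$ be invariant random graphs on $[n]$, let $r=2q\le n$, and suppose that the laws of the labeled subgraphs of $\mathcal G_1$ and $\mathcal G_2$ induced on $[r]$ are within total variation distance $\theta$. Then the acceptance probabilities on $\mathcal G_1$ and on $\mathcal G_2$ of any randomized algorithm that makes at most $q$ queries differ by at most $\theta$.
\end{lemma}

\begin{proof}
A randomized algorithm is a mixture of deterministic ones, so let the algorithm be a decision tree $\mathcal T$ of depth at most $q$: each inner node holds a pair of vertices, its two children correspond to the two answers, and each leaf accepts or rejects. Along each path from the root, rename the vertices $1,2,\dots$ in the order of their first appearance. The new names at a node depend only on the path to that node, so the result is a decision tree $\mathcal T'$ of the same shape, and it queries only pairs in $[r]$ because a path touches at most $2q$ vertices. Fix a leaf. The event of reaching it in $\mathcal T$ prescribes the adjacency of the pairs on its path, and a permutation of $[n]$ that extends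 the renaming on this path carries this event to the event of reaching the same leaf in $\mathcal T'$. By invariance the two events have the same probability under $\mathcal G_i$. Summing over accepting leaves, $\mathcal T$ and $\mathcal T'$ accept $\mathcal G_i$ with the same probability, and acceptance by $\mathcal T'$ is an event determined by the subgraph induced on $[r]$.
\end{proof}

We also use the binomial tail bound $\Pr[\operatorname{Bin}(M,\frac12)\le M/4]\le e^{-M/8}$, which is McDiarmid's inequality with all $c_i=1$ and $\lambda=M/4$.

\section{Hardness on long intervals}\label{sec:interval}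

We prove Theorem~\ref{thm:interval}. For a single value of $n$ the idea is short. Let $\Gamma,\Gamma'$ be two independent samples of a dense random graph on $[n]$, and forbid all graphs obtained from $\Gamma$ by deleting fewer than $\epsilon n^2$ edges. Then $\Gamma$ is $\epsilon$-far from the resulting property by construction. The graph $\Gamma'$ is likely to have the property: under a fixed bijection it misses a constant fraction of the edges of $\Gamma$ except with probability $e^{-cn^2}$, and there are only $n!$ bijections. Yet bounded samples from $\Gamma$ and $\Gamma'$ look alike.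

Two things must be added. To cover an interval of values of $n$, the graph $\Gamma'$ on $n$ vertices must also avoid the graphs forbidden for smaller $n'$ in the interval; the union bound allows this as long as $\ln n$ is small compared with $n'$. To cover infinitely many $\epsilon_j$ with one property, the graph $\Gamma'$ at scale $j$ must avoid what was forbidden at earlier scales, where $n'$ is far too small for the union bound. For this we use odd cycles: forbidden graphs will be non-bipartite, and later graphs $\Gamma'$ will have no short odd cycle. Recall that if $F\to G$ and $F$ has an odd cycle of length $\ell'$, then $G$ has an odd cycle of length at most $\ell'$, because the image is a closed walk of odd length, and a shortest closed walk of odd length is a cycle.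

For odd $\ell\ge3$ and $n\ge\ell$, fix a partition of $[n]$ into sets $V_1,\dots,V_\ell$ of sizes $\lfloor n/\ell\rfloor$ or $\lceil n/\ell\rceil$. Let $\mathcal G(\ell,n)$ be the random graph in which each pair between $V_i$ and $V_{i+1}$ (indices modulo $\ell$) is an edge independently with probability $\frac12$, and there are no other edges. Every outcome is homomorphic to $C_\ell$. For a graph $\Gamma$ on $[n]$ and $r\le n$, let $\mu_\Gamma$ be the law of the labeled graph on $[r]$ in which $ij$ is an edge if and only if $y_iy_j\in E(\Gamma)$, where $(y_1,\dots,y_r)$ is a uniform $r$-tuple of distinct vertices. This is the law of the subgraph induced on $[r]$ in a uniformly random relabeling of $\Gamma$.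

\begin{lemma}\label{lem:three}
Let $\ell\ge3$ be odd, $\epsilon=1/(200\ell^2)$, $n\ge\max(\ell,r)$, and $\Gamma\sim\mathcal G(\ell,n)$.
\begin{enumerate}
\item[(a)] With probability at least $1-2^ne^{-n^2/(32\ell^2)}$, every $2$-coloring of $[n]$ leaves at least $n^2/(16\ell^2)$ monochromatic edges of $\Gamma$.
\item[(b)] Let $\Gamma_0$ be a fixed graph on $n'\le n$ vertices with $e(\Gamma_0)\ge n'^2/(16\ell^2)$. The probability that $\Gamma$ contains a graph obtained from $\Gamma_0$ by deleting fewer than $\epsilon n'^2$ edges is at most $n^{n'}e^{-n'^2/(128\ell^2)}$.
\item[(c)] With $\bar\mu_n=\mathbb E\mu_\Gamma$, we have $\Pr[d_{\mathrm{TV}}(\mu_\Gamma,\bar\mu_n)>\frac1{10}]\le5\cdot2^{r^2/2}r/\sqrt n$.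
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix a $2$-coloring, and let $m_i$ be the number of monochromatic pairs between $V_i$ and $V_{i+1}$. Choose $v_i\in V_i$ uniformly and independently. As $\ell$ is odd, some consecutive pair $v_i,v_{i+1}$ is monochromatic, so the expected number $\sum_im_i/(|V_i||V_{i+1}|)$ of such pairs is at least $1$. Hence $M=\sum_im_i\ge\lfloor n/\ell\rfloor^2\ge n^2/(4\ell^2)$. The number of monochromatic edges is $\operatorname{Bin}(M,\frac12)$, which exceeds $M/4\ge n^2/(16\ell^2)$ except with probability $e^{-M/8}\le e^{-n^2/(32\ell^2)}$. There are $2^n$ colorings.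

(b) The event means that for some injection $\pi:V(\Gamma_0)\to[n]$ fewer than $\epsilon n'^2$ edges of $\pi(\Gamma_0)$ are absent from $\Gamma$. For fixed $\pi$, the edges of $\pi(\Gamma_0)$ are absent independently, each with probability $\frac12$ or $1$, so the number of absent edges dominates $\operatorname{Bin}(e(\Gamma_0),\frac12)$. It exceeds $e(\Gamma_0)/4\ge n'^2/(64\ell^2)>\epsilon n'^2$ except with probability $e^{-e(\Gamma_0)/8}\le e^{-n'^2/(128\ell^2)}$. There are at most $n^{n'}$ injections.

(c) Fix a labeled graph $F$ on $[r]$. The number $\mu_\Gamma(F)$ is the average over tuples $y$ of the indicator that $y$ induces $F$, so its variance is the average over pairs $(y,y')$ of the covariances of these indicators. Disjoint tuples depend on disjoint sets of coins and have covariance $0$; a fraction at most $r^2/n$ of the pairs intersect, with covariance at most $1$. So $\mathbb E|\mu_\Gamma(F)-\bar\mu_n(F)|\le r/\sqrt n$. Summing over the at most $2^{r^2/2}$ graphs $F$ gives $\mathbb E\,d_{\mathrm{TV}}(\mu_\Gamma,\bar\mu_n)\le\frac12\,2^{r^2/2}r/\sqrt n$, and Markov's inequality finishes the proof.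
\end{proof}

\begin{lemma}[one scale]\label{lem:scale}
Let $\ell\ge3$ be odd, $q\ge1$, $r=2q$ and $\epsilon=1/(200\ell^2)$. For all sufficiently large integers $a\ge\max(\ell,r)$, the number $b=\lfloor e^{\epsilon a/3}\rfloor$ exceeds $a$, and there are graphs $\Gamma_n,\Gamma'_n$ on $[n]$, for $n\in[a,b]$, such that
\begin{enumerate}
\item[(1)] no graph obtained from $\Gamma_n$ by deleting fewer than $\epsilon n^2$ edges is bipartite;
\item[(2)] $\Gamma'_n\to C_\ell$;
\item[(3)] $d_{\mathrm{TV}}(\mu_{\Gamma_n},\mu_{\Gamma'_n})\le\frac15$;
\item[(4)] for every $n'\in[a,n]$, the graph $\Gamma'_n$ contains no graph obtained from $\Gamma_{n'}$ by deleting fewer than $\epsilon n'^2$ edges.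
\end{enumerate}
\end{lemma}

\begin{proof}
The failure probabilities in Lemma~\ref{lem:three}(a) and (c) tend to $0$ as $n\to\infty$, so for large $a$ both are below $\frac13$ for all $n\ge a$. For each $n\in[a,b]$ choose an outcome $\Gamma_n$ of $\mathcal G(\ell,n)$ that satisfies the conclusion of (a) and has $d_{\mathrm{TV}}(\mu_{\Gamma_n},\bar\mu_n)\le\frac1{10}$. Then (1) holds because $\frac1{200}<\frac1{16}$, and the constant coloring shows $e(\Gamma_n)\ge n^2/(16\ell^2)$. Now fix $n\in[a,b]$ and let $\Gamma'\sim\mathcal G(\ell,n)$. For $n'\in[a,n]$ we have $\ln n\le\epsilon a/3=a/(600\ell^2)\le n'/(256\ell^2)$, so $n^{n'}\le e^{n'^2/(256\ell^2)}$. By Lemma~\ref{lem:three}(b), $\Gamma'$ violates (4) with probability at most $\sum_{n'\ge a}e^{-n'^2/(256\ell^2)}$, the tail of a convergent series, which is below $\frac13$ for large $a$. So some outcome $\Gamma'_n$ satisfies (4) and $d_{\mathrm{TV}}(\mu_{\Gamma'_n},\bar\mu_n)\le\frac1{10}$. Property (2) holds for every outcome, and (3) follows from the triangle inequality.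
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
Let $\ell_1=3$. Given $\ell_j$, put $\epsilon_j=1/(200\ell_j^2)$ and $q_j=Q(\epsilon_j)$, take $a_j,b_j$ and graphs $\Gamma_{j,n},\Gamma'_{j,n}$ for $n\in[a_j,b_j]$ from Lemma~\ref{lem:scale} with $\ell=\ell_j$, $q=q_j$, and let $\ell_{j+1}$ be an odd number larger than $b_j$. Then $\ell_j\le a_j<b_j<\ell_{j+1}$, so the intervals are disjoint and $\epsilon_j\to0$. Let $\mathcal F_{j,n}$ be the set of $n$-vertex graphs obtained from $\Gamma_{j,n}$ by deleting fewer than $\epsilon_jn^2$ edges, let $\mathcal F$ be the union of all $\mathcal F_{j,n}$, and let $\mathcal P$ be $\mathcal F$-freeness. Fix $j$ and $n\in[a_j,b_j]$.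

\emph{$\Gamma_{j,n}$ is $\epsilon_j$-far from $\mathcal P$.} After fewer than $\epsilon_jn^2$ changes, the surviving edges of $\Gamma_{j,n}$ form a member of $\mathcal F_{j,n}$.

\emph{$\Gamma'_{j,n}\in\mathcal P$.} Let $F\in\mathcal F_{i,n'}$; it has $n'$ vertices. If $i>j$, then $n'\ge a_i>b_j\ge n$, and $F$ is too large to be a subgraph; the same holds if $i=j$ and $n'>n$. If $i=j$ and $n'\le n$, use (4). If $i<j$, then $F$ is not bipartite by (1), so it has an odd cycle of length at most $n'\le b_i<\ell_{i+1}\le\ell_j$, whereas $\Gamma'_{j,n}$ has no odd cycle shorter than $\ell_j$ by (2).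

Suppose a two-sided $\epsilon_j$-tester on $n$-vertex graphs makes fewer than $q_j$ queries. It accepts a uniformly random relabeling of $\Gamma'_{j,n}$ with probability at least $\frac23$, and one of $\Gamma_{j,n}$ with probability at most $\frac13$. These random graphs are invariant and $2q_j\le a_j\le n$, so by (3) and Lemma~\ref{lem:indist} the two probabilities differ by at most $\frac15<\frac13$, a contradiction.
\end{proof}

\begin{remark}
The interval has to end. For fixed $\ell$ and $n'$ and $n\to\infty$, the vertex set of $\mathcal G(\ell,n)$ contains an unbounded number of disjoint systems of $n'$-sets, one set in each $V_i$, and each system spans $C_\ell(n')$ independently with probability $2^{-\ell n'^2}$. So with probability tending to $1$ the random graph contains $C_\ell(n')$, and with it $\Gamma_{n'}$. This is the phenomenon of Lemma~\ref{lem:blowup}.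
\end{remark}

\section{Hardness for all large $n$}\label{sec:lower}

We prove Theorem~\ref{thm:lower}. For large $n$ the graphs in $\mathcal P$ are close to blow-ups of safe templates, so we let the graph in $\mathcal P$ be an exact blow-up of a template $H$, and we choose $H$ at random and as large as possible. Fix a graph $B$ with $k$ vertices and $e$ edges that is to be forbidden. Replace each vertex of $B$ by $m$ points, and join points over adjacent vertices with probability $\frac12$. The expected number of copies of $B$ with one point over each vertex is $m^k2^{-e}$, which is small when $m\le2^{e/k-1}$; for $B=K_k$ this allows $m$ about $2^{(k-3)/2}$. Compare a blow-up of this $H$ with the graph in which each of the $n$ vertices of the input is its own point. The second graph is full of copies of $B$. A tester can tell the two apart only after it touches two vertices that sit over the same point of $H$, and by the birthday bound this takes about $\sqrt{km}$ vertices.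

For blow-ups of $H$ of every size to lie in $\mathcal P$, we define $\mathcal P$ by forbidding homomorphisms from $B$. We must then rule out all homomorphisms $B\to H$, not only the copies counted above. This needs a hypothesis on $B$: if $B$ were bipartite with an edge, a single edge of $H$ would already give $B\to H$. A graph $B$ is \emph{vertex-critical} if $\chi(B-v)<\chi(B)$ for every vertex $v$, where $\chi$ is the chromatic number. We use three facts. If $F\to G$ then $\chi(F)\le\chi(G)$, by composing with a coloring. A vertex-critical $B$ has minimum degree at least $\chi(B)-1$, since otherwise a $(\chi(B)-1)$-coloring of $B-v$ extends to $v$. And every homomorphism $\sigma:B\to B$ is an automorphism: if it missed a vertex $v$ we would have $B\to B-v$ and $\chi(B)\le\chi(B-v)$, so it is a bijection on vertices, hence injective on edges, hence a bijection on edges.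

\begin{lemma}\label{lem:critical}
Let $\mathcal B$ be a finite or infinite set of vertex-critical graphs of chromatic number at least $3$, such that $B'\not\to B$ for all distinct $B,B'\in\mathcal B$. Let $\mathcal P$ be the monotone property $\{G:B\not\to G\text{ for all }B\in\mathcal B\}$. Let $B\in\mathcal B$ have $k\ge40$ vertices, and let $\epsilon=1/(3k^2)$. Then for all sufficiently large $n$, every two-sided $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs makes at least $2^{(\chi(B)-1)/4}$ queries.
\end{lemma}

\begin{proof}
The property is monotone because a homomorphism into a subgraph of $G$ is a homomorphism into $G$. Let $e=e(B)$. The degree bound gives $e/k\ge(\chi(B)-1)/2\ge1$, so $m=\lfloor2^{e/k-1}\rfloor$ satisfies $m\ge1$ and $m\ge2^{e/k-2}$.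

\medskip\noindent\emph{The template.} Let $H$ be the random graph on $V(B)\times[m]$ in which $(v,i)$ and $(v',i')$ are adjacent independently with probability $\frac12$ if $vv'\in E(B)$, and are non-adjacent otherwise. The projection $\pi(v,i)=v$ is a homomorphism $H\to B$. A \emph{section} is a homomorphism $B\to H$ of the form $v\mapsto(v,i_v)$. The expected number of sections is $m^k2^{-e}\le2^{-k}$, so with probability at least $1-2^{-k}$ there is none. In that case $B\not\to H$: for a homomorphism $\psi:B\to H$ the map $\pi\psi$ is an automorphism of $B$, and $\psi(\pi\psi)^{-1}$ is a section. Also $B'\not\to H$ for $B'\in\mathcal B\setminus\{B\}$, since $B'\to H\to B$ is excluded by hypothesis. As homomorphisms compose, every graph homomorphic to $H$ is then in $\mathcal P$.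

\medskip\noindent\emph{Two random graphs on $[n]$.} To form $\mathcal G_1$, choose $H$, give each $x\in[n]$ an independent uniform \emph{fine type} in $V(B)\times[m]$, and join $x,y$ if their fine types are adjacent in $H$. Then $\mathcal G_1\to H$, so $\Pr[\mathcal G_1\in\mathcal P]\ge1-2^{-k}$. To form $\mathcal G_2$, give each $x$ an independent uniform \emph{type} in $V(B)$, and join each pair whose types are adjacent in $B$ independently with probability $\frac12$. Both are invariant. To couple their restrictions to $[r]$, where $r=2q\le n$, draw the fine types and let the types be their projections. If the $r$ fine types are distinct, different pairs in $[r]$ correspond to different pairs of points of $H$, so the edges of $\mathcal G_1$ between adjacent types are independent fair coins, and we use the same coins for $\mathcal G_2$; otherwise we use fresh coins. The restrictions coincide unless two fine types are equal, so their laws are within distance $\binom{2q}2/(km)\le2q^2/(km)$.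

\medskip\noindent\emph{$\mathcal G_2$ is $\epsilon$-far from $\mathcal P$ with probability $1-o(1)$.} Here $B$ is fixed and $n\to\infty$. Let $W_v$ be the set of vertices of type $v$. By Chebyshev's inequality, with probability $1-o(1)$ all $|W_v|$ are within $n^{2/3}$ of $n/k$; condition on such types. Call a choice of $x_v\in W_v$, $v\in V(B)$, a \emph{transversal copy} if $x_ux_v$ is an edge for all $uv\in E(B)$. We show that there are many transversal copies and that no edge lies in too many. Let $\delta=n^{-1/4}$.

The number $X$ of transversal copies has mean $(1+o(1))(n/k)^k2^{-e}$. It depends on at most $n^2$ independent coins, each of which changes it by at most $n^{k-2}$. By McDiarmid's inequality it falls below its mean by $\delta n^k$ with probability at most $\exp(-2\delta^2n^{2k}/n^{2k-2})=e^{-2\delta^2n^2}$. For $uv\in E(B)$, $x\in W_u$ and $y\in W_v$, let $X_{xy}$ be the number of transversal copies with $x_u=x$, $x_v=y$ when $xy$ is declared to be an edge. Its mean is $(1+o(1))(n/k)^{k-2}2^{-(e-1)}$. Each of the at most $2n$ coins on pairs containing $x$ or $y$ fixes a third vertex of the copy and has effect at most $n^{k-3}$; each of the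 at most $n^2$ other coins fixes two more vertices and has effect at most $n^{k-4}$. The squared effects sum to at most $2n^{2k-5}+n^{2k-6}\le3n^{2k-5}$, so $X_{xy}$ exceeds its mean by $\delta n^{k-2}$ with probability at most $e^{-2\delta^2n/3}=e^{-2\sqrt n/3}$. A union bound over the at most $n^2$ pairs shows that with probability $1-o(1)$,
\[
\frac{X}{\max X_{xy}}\ge(1-o(1))\,\frac{(n/k)^k2^{-e}}{(n/k)^{k-2}2^{-e+1}}=(1-o(1))\,\frac{n^2}{2k^2}>\epsilon n^2 .
\]
If a set of changes turns $\mathcal G_2$ into a graph in $\mathcal P$, the set $J$ of deleted edges meets every transversal copy, since a surviving copy is a homomorphism from $B$. Each edge $xy$ lies in $X_{xy}$ copies, so $|J|\ge X/\max X_{xy}>\epsilon n^2$.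

\medskip\noindent\emph{Conclusion.} Let $q\ge1$ be the largest integer below $2^{(\chi(B)-1)/4}$. Let $n\ge2q$ be so large that $\mathcal G_2$ is $\epsilon$-far from $\mathcal P$ with probability at least $\frac9{10}$; this depends on $B$ only. Suppose an $\epsilon$-tester makes at most $q$ queries. It accepts $\mathcal G_1$ with probability at least $\frac23(1-2^{-40})$ and $\mathcal G_2$ with probability at most $\frac13+\frac1{10}$, and these numbers differ by more than $\frac15$. Lemma~\ref{lem:indist} gives $2q^2/(km)>\frac15$. Using $m\ge2^{e/k}/4$ and then $k\ge40$,
\[
q>\sqrt{km/10}\ge\sqrt{k\,2^{e/k}/40}\ge2^{e/(2k)}\ge2^{(\chi(B)-1)/4},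
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(ii)]
The clique $K_k$ is vertex-critical with chromatic number $k$, and a homomorphism from $K_k$ is injective, so $\mathcal B=\{K_k\}$ gives $K_k$-freeness, and Lemma~\ref{lem:critical} applies. For the last assertion let $\epsilon\le1/4800$ and $k=\lfloor(3\epsilon)^{-1/2}\rfloor\ge40$. As $\epsilon\le1/(3k^2)$, every $\epsilon$-tester is a $1/(3k^2)$-tester. So any function that can replace the tower in Theorem~\ref{thm:upper} is at least $2^{(k-1)/4}$ at $\epsilon$, which is $2^{\Omega(\epsilon^{-1/2})}$.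
\end{proof}

Part (ii) uses a different property for each $\epsilon$. For part (i) one property must be hard at infinitely many scales, and cliques cannot be combined: $K_k\to K_{k'}$ for $k<k'$, so forbidding the smaller clique makes the larger one irrelevant. We need graphs $B_1,B_2,\dots$ with no homomorphisms between them. Increasing chromatic numbers exclude homomorphisms from later graphs to earlier ones. Increasing \emph{odd girth}, the length of a shortest odd cycle, excludes the other direction by the fact recalled in Section~\ref{sec:interval}. The next lemma gives graphs of girth above $g$ whose chromatic number is at least the power $1/(4g)$ of the number of vertices. As $g$ must tend to infinity, this exponent tends to $0$, which is the source of the $o(1)$ in $2^{\epsilon^{-o(1)}}$.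

\begin{lemma}\label{lem:girth}
Let $g\ge3$ and $\theta=1/(2g)$. For all large $N$ there is a vertex-critical graph $B$ with $k\le N$ vertices, no cycle of length at most $g$, and $\chi(B)\ge N^{\theta/2}\ge k^{\theta/2}$.
\end{lemma}

\begin{proof}
We follow Erd\H{o}s's argument. Take the random graph on $N$ vertices in which each pair is an edge independently with probability $p=N^{\theta-1}$. The expected number of cycles of length $i$ is at most $(Np)^i=N^{i\theta}$, so the expected number of cycles of length at most $g$ is at most $gN^{1/2}$. With probability at least $\frac12$ there are at most $2gN^{1/2}\le N/2$ of them. Let $\xi=\lceil3\ln N/p\rceil\le4N^{1-\theta}\ln N$. The probability of an independent set of size $\xi$ is at most $N^\xi(1-p)^{\xi(\xi-1)/2}\le(Ne^{-p(\xi-1)/2})^\xi$, and $p(\xi-1)/2\ge\frac32\ln N-\frac12$, so this probability is at most $(e/N)^{\xi/2}\to0$. Fix an outcome with at most $N/2$ short cycles and no independent set of size $\xi$, and delete one vertex from each short cycle. At least $N/2$ vertices remain, and each color class of a proper coloring has fewer than $\xi$ vertices, so the chromatic number is at least $N/(2\xi)\ge N^\theta/(8\ln N)\ge N^{\theta/2}$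 for large $N$. An induced subgraph that has the same chromatic number and is minimal with this property is vertex-critical.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(i)]
We build $B_1,B_2,\dots$ recursively. Put $g_1=3$, and for $j\ge2$ let $g_j$ be the odd girth of $B_{j-1}$, which is finite because $\chi(B_{j-1})\ge3$. Put $\theta_j=1/(2g_j)$, and let $B_j$ be given by Lemma~\ref{lem:girth} with $g=g_j$. Write $k_j=|V(B_j)|$ and $\epsilon_j=1/(3k_j^2)$. Since $k_j\ge\chi(B_j)\ge N^{\theta_j/2}$, both $k_j$ and $\chi(B_j)$ tend to infinity with $N$, and $\epsilon_j$ tends to $0$. So we can take $N$ large enough that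
\begin{itemize}
\item $\chi(B_j)\ge3$, $k_j\ge40$ and $\epsilon_j<1/j$, and for $j\ge2$ also $\chi(B_j)>\chi(B_{j-1})$ and $\epsilon_j<\epsilon_{j-1}$;
\item $Q(\epsilon_j)\le2^{\epsilon_j^{-\alpha(\epsilon_j)}}$ and $\alpha(\epsilon_j)\le\theta_j/8$;
\item $(3k_j^2)^{\theta_j/8}\le(k_j^{\theta_j/2}-1)/4$, which holds for large $k_j$ as the left side has order $k_j^{\theta_j/4}$.
\end{itemize}
The odd girth of $B_j$ exceeds $g_j$, so odd girths and chromatic numbers are strictly increasing in $j$. For $i<j$ a homomorphism $B_i\to B_j$ would make the odd girth of $B_j$ at most that of $B_i$, and for $i>j$ it would give $\chi(B_i)\le\chi(B_j)$. So Lemma~\ref{lem:critical} applies to $\mathcal B=\{B_1,B_2,\dots\}$, and it yields one monotone property $\mathcal P$ such that for each $j$ and all large $n$ the number of queries of every two-sided $\epsilon_j$-tester is at least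
\[
2^{(\chi(B_j)-1)/4}\ge2^{(k_j^{\theta_j/2}-1)/4}\ge2^{(3k_j^2)^{\theta_j/8}}=2^{\epsilon_j^{-\theta_j/8}}\ge2^{\epsilon_j^{-\alpha(\epsilon_j)}}\ge Q(\epsilon_j).
\]
The set $E=\{\epsilon_1,\epsilon_2,\dots\}$ is infinite and accumulates at $0$, so $Q$ is attained with two-sided error.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
Alon and Shapira, \emph{Every Monotone Graph Property Is Testable},
\texttt{http://www.math.tau.ac.il/\textasciitilde nogaa/PDFS/monotone1.pdf}.

\bibitem{Erdos}
P. Erd\H{o}s, \emph{On extremal problems of graphs and generalized graphs}, Israel J. Math. 2 (1964).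

\end{thebibliography}
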